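\title{Removable sets for bounded quasiregular maps beyond dimension $1-k^2$}

\begin{abstract}
A compact set $E\subset\mathbb C$ is $K$-removable if every bounded $K$-quasiregular map on $\mathbb C\setminus E$ is constant. Let $d_c(K)$ be the supremum of the Hausdorff dimensions of $K$-removable sets, and let $k=\frac{K-1}{K+1}$. It has been conjectured that $d_c(K)=1-k^2$. We show that this fails for all $K>1$ close to $1$: there is a constant $\rho>0$ with $d_c(K)\ge 1-(1-\rho)k^2-o(k^2)$. The removable sets are self-similar Cantor subsets of the real line. The proof reduces removability to the length of polygons inscribed in the quasiconformal image of a segment and expands this length to second order in $k$. The gain $\rho$ comes from the fact that no holomorphic function $h$ satisfies $|h(x+iy)|=1/y$. We also show that $d_c(K)\ge\frac{2}{K+1}\cdot\frac{K^2+1}{K^2-K+2}>\frac{2}{K+1}$ for every $K>1$.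
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Two critical dimensions}
Let $K\ge1$ and $k=\frac{K-1}{K+1}$, so that $K=\frac{1+k}{1-k}$. Write $z=x+iy$, $\partial=\frac12(\partial_x-i\partial_y)$ and $\bar\partial=\frac12(\partial_x+i\partial_y)$. A map $f$ on an open set $\Omega\subset\mathbb C$ is \emph{$K$-quasiregular} if $f\in W^{1,2}_{\mathrm{loc}}(\Omega)$ and $|\bar\partial f|\le k|\partial f|$ almost everywhere. The inequality says that the differential of $f$, where it is not zero, preserves orientation and sends circles to ellipses whose axes have ratio $\frac{|\partial f|+|\bar\partial f|}{|\partial f|-|\bar\partial f|}\le K$. A compact set $E\subset\mathbb C$ is \emph{$K$-removable} if every bounded $K$-quasiregular map $f:\mathbb C\setminus E\to\mathbb C$ is constant. Throughout, $\dim$ is Hausdorff dimension, $\mathcal H^\alpha$ is $\alpha$-dimensional Hausdorff measure, and $dA$ is area measure.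

For $K=1$ the maps are holomorphic, and we are looking at the classical Painlev\'e problem. There the dimension of $E$ decides removability unless it equals $1$. If $\mathcal H^1(E)=0$, then by Painlev\'e's theorem every bounded holomorphic function on $\mathbb C\setminus E$ extends to an entire function, which is constant by Liouville's theorem. If $\dim E>1$, Frostman's lemma gives $\alpha>1$ and a nonzero finite positive measure $\sigma$ on $E$ that assigns mass at most $r^\alpha$ to each disc of radius $r$. The function $f(z)=\int\frac{d\sigma(\zeta)}{z-\zeta}$ is holomorphic off $E$ and bounded by $\int_0^1r^{\alpha-2}\,dr+\sigma(E)$. It is not constant, because $f(z)\to0$ and $zf(z)\to\sigma(E)$ as $z\to\infty$. Holomorphic functions are $K$-quasiregular for every $K$, so a set of dimension larger than $1$ is never $K$-removable.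

For $K>1$ the picture splits. A $K$-quasiregular map is a holomorphic function composed with a $K$-quasiconformal homeomorphism, and such a homeomorphism can enlarge a small set. The following facts are recorded in \cite{IPR}.
\begin{enumerate}
\item[(i)] The critical dimension for $K$-removability is $\frac2{K+1}$: compact sets with $\mathcal H^{2/(K+1)}(E)=0$ are $K$-removable (Astala), and compact sets of dimension larger than $\frac2{K+1}$ need not be.
\item[(ii)] \cite[Theorem 5.4]{IPR} If $K>1$ and $E$ has $\sigma$-finite $\mathcal H^{2/(K+1)}$ measure, then $E$ is $K$-removable.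
\item[(iii)] \cite[Theorem 5.5]{IPR} There is $\varepsilon_0>0$ such that for every $K$ with $1<K\le1+\varepsilon_0$ there is $d_0=d_0(K)>\frac2{K+1}$ with this property: for every $d\in[0,d_0)$ some compact set of dimension $d$ is $K$-removable.
\end{enumerate}
Thus $\frac2{K+1}=1-k$ is the threshold below which \emph{all} sets are removable, and by (iii) some removable sets lie above it. The paper \cite{IPR} describes a second critical dimension $d_c$: between $\frac2{K+1}$ and $d_c$ some compact sets are removable and some are not, and above $d_c$ none is. No formal definition is given there. We take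
\[
d_c(K)=\sup\{\dim E:\ E\subset\mathbb C\text{ compact and $K$-removable}\},
\]
the smallest number above which no compact set is removable. By (i) and the preceding paragraph, $1-k\le d_c(K)\le1$. The conjecture of \cite{IPR} reads: ``We conjecture that the value of $d_c$ is $1-k^2$ for bounded $K$-quasiregular mappings, where, as usual, $k=\frac{K-1}{K+1}$.'' We read it as the statement that
\begin{equation}\label{eq:conj}
d_c(K)=1-k^2=\frac{4K}{(K+1)^2}\qquad\text{for every }K>1 .
\end{equation}

As $K\to1$ both thresholds tend to $1$, and the question is the rate. The first threshold loses $k$. For sets on a straight line we shall see that the loss of first order in $k$ cancels, so a loss of the form $ck^2$ is the natural guess. Two different arguments below lead to $c=1$: a Cauchy--Schwarz inequality in Section~\ref{sec:energy} and a Harnack inequality in Section~\ref{sec:allK}. The point of this paper is that the Cauchy--Schwarz inequality is never close to equality.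

\subsection*{Results}
For $n\ge1$ let $S_n=[0,1]\times[2^{-n},1]\subset\mathbb C$ and
\begin{equation}\label{eq:rho}
\rho_n=\frac1{n\log2}\,\inf_h\int_{S_n}\bigl(y|h(z)|-1\bigr)^2\,\frac{dA(z)}y,\qquad \rho=\sup_{n\ge1}\rho_n,
\end{equation}
where the infimum is over all $h$ holomorphic in the interior of $S_n$. The measure $dA/y$ gives mass $\log2$ to each dyadic layer $[0,1]\times[2^{-l},2^{-l+1}]$, so $S_n$ has mass $n\log2$. Hence $\rho_n$ is the least mean square deviation of $y|h|$ from $1$ over $n$ consecutive scales, and the choice $h=0$ gives $\rho_n\le1$.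

\begin{theorem}\label{thm:small}
The constant $\rho$ is positive. For every $c>1-\rho$ there are $C<\infty$ and $k_0>0$ such that, for $0<k<k_0$ and every $d\in[0,1-ck^2-Ck^3)$, there is a $K$-removable compact set $E\subset\mathbb R$ with $\dim E=d$. In particular $d_c(K)\ge1-ck^2-Ck^3$ for $0<k<k_0$, and
\[
\liminf_{K\to1^+}\frac{d_c(K)-(1-k^2)}{k^2}\ge\rho>0 .
\]
Thus $d_c(K)>1-k^2$ for all $K>1$ close enough to $1$, and \eqref{eq:conj} is false.
\end{theorem}

The failure occurs for $K$ near $1$, so it occurs inside the range $1<K\le1+\varepsilon_0$ in which \cite{IPR} establishes the existence of the second critical dimension.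

\begin{theorem}\label{thm:all}
For every $K>1$ and every $d$ with
\[
0\le d<\frac1{1+K\frac{k^2}{1+k^2}}=\frac2{K+1}\cdot\frac{K^2+1}{K^2-K+2}
\]
there is a $K$-removable compact set $E\subset\mathbb R$ with $\dim E=d$. Hence
\[
d_c(K)\ge\frac2{K+1}\cdot\frac{K^2+1}{K^2-K+2}>\frac2{K+1}\qquad\text{for every }K>1 .
\]
\end{theorem}

Theorem~\ref{thm:all} extends (iii) to all $K>1$, with an explicit $d_0$. Its bound is $1-k^2-O(k^3)$ as $k\to0$, but it always stays below the conjectured value: $1-k^2=\bigl(1+\frac{k^2}{1-k^2}\bigr)^{-1}$, and $\frac K{1+k^2}>\frac1{1-k^2}$ because $K(1-k^2)=(1+k)^2>1+k^2$. We do not determine $d_c(K)$, and we do not decide whether $d_c(K)=1-k^2$ for some particular large $K$.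

Both theorems rest on one reduction (Section~\ref{sec:chords}): a bound on the length of polygons inscribed in quasiconformal images of $[0,1]$ produces removable Cantor sets. Sections~\ref{sec:expansion}--\ref{sec:energy} bound this length for small $k$ and prove Theorem~\ref{thm:small}. Section~\ref{sec:allK} bounds it for all $k$ and proves Theorem~\ref{thm:all}; it depends only on Sections~\ref{sec:qc} and~\ref{sec:chords}. The idea that strictness comes from the nonexistence of a holomorphic $h$ with $y|h|\equiv1$ is in the spirit of Hedenmalm's work on asymptotic variance and zero packing; no result from there is used.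

\section{Quasiconformal maps}\label{sec:qc}

A \emph{$K$-qc map} is a $K$-quasiregular homeomorphism $\varphi$ of $\mathbb C$ onto $\mathbb C$, and a \emph{qc map} is a $K$-qc map for some $K$. It is \emph{normalized} if $\varphi(0)=0$ and $\varphi(1)=1$. Let $\mathcal F_K$ be the family of normalized $K$-qc maps, $\mathbb D$ the open unit disc and $\mathbb H=\{y>0\}$. We use the following standard facts.

\begin{enumerate}
\item[(Q1)] \emph{Basic properties.} A qc map $\varphi$ has $\partial\varphi\ne0$ almost everywhere, so its \emph{Beltrami coefficient} $\mu_\varphi=\bar\partial\varphi/\partial\varphi$ is defined, and $\varphi$ is $K$-qc exactly when $\|\mu_\varphi\|_\infty\le k$. Inverses and compositions of qc maps are qc, and qc maps send null sets to null sets. Composition on either side with a map $z\mapsto\alpha z+\beta$, $\alpha\neq0$, preserves the class of $K$-qc maps. The map $z\mapsto\overline{\varphi(\bar z)}$ has Beltrami coefficient $\overline{\mu_\varphi(\bar z)}$. The family $\mathcal F_K$ is compact in the topology of locally uniform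 convergence.
\item[(Q2)] \emph{Measurable Riemann mapping theorem.} If $\|\mu\|_\infty<1$, there is exactly one normalized qc map with Beltrami coefficient $\mu$.
\item[(Q3)] \emph{Dependence on a parameter} (Ahlfors--Bers). Let $\|\mu\|_\infty\le1$, and for $\lambda\in\mathbb D$ let $\varphi_\lambda$ be the normalized qc map with coefficient $\lambda\mu$. Then $\varphi_0$ is the identity, $\lambda\mapsto\varphi_\lambda(x)$ is holomorphic in $\mathbb D$ for each $x\in\mathbb C$, and \cite[Ch.~V]{Ahl}
\[
\frac d{d\lambda}\Big|_{\lambda=0}\varphi_\lambda(x)=a(x):=\int_{\mathbb C}\mu(z)\kappa_x(z)\,dA(z),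
\]
where
\begin{equation}\label{eq:kernel}
\kappa_x(z)=\frac1\pi\,\frac{x(x-1)}{z(z-1)(x-z)}=\frac1\pi\Bigl[\frac1{x-z}+\frac x{z(z-1)}+\frac1z\Bigr].
\end{equation}
The kernel has simple poles and is $O(|z|^{-3})$ at infinity, so it is integrable. It is the Cauchy kernel corrected by an affine function of $x$ so as to vanish at $x=0$ and $x=1$.
\item[(Q4)] \emph{Stoilow factorization.} If $f\in W^{1,2}_{\mathrm{loc}}(\Omega)$ satisfies $\bar\partial f=\mu_\varphi\,\partial f$ almost everywhere in $\Omega$ for a qc map $\varphi$, then $f\circ\varphi^{-1}$ is holomorphic in $\varphi(\Omega)$.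
\item[(Q5)] \emph{Composition.} For qc maps $\varphi,\eta$ and almost every $z$,
\[
\mu_{\varphi\circ\eta^{-1}}(\eta(z))=\frac{\mu_\varphi(z)-\mu_\eta(z)}{1-\overline{\mu_\eta(z)}\,\mu_\varphi(z)}\cdot\frac{\partial\eta(z)}{\overline{\partial\eta(z)}}\,.
\]
\item[(Q6)] \emph{Rings.} The modulus of a ring domain conformally equivalent to $\{r<|w|<R\}$ is $\log(R/r)$. A $K$-qc map decreases the modulus of a ring by at most the factor $1/K$. By Teichm\"uller's theorem, a ring that separates $\{0,p\}$ from $\{1,\infty\}$ has modulus at most $\log 16(1+1/|p|)$.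
\end{enumerate}

The first lemma is H\"older continuity in a scale-invariant form. It is the only metric information on qc maps that we need.

\begin{lemma}\label{lem:holder}
There is a constant $L_K\ge1$, nondecreasing in $K$, such that for every $K$-qc map $\varphi$ and all $p,q,w\in\mathbb C$ with $q\ne p$ and $|w-p|\le|q-p|$,
\[
|\varphi(w)-\varphi(p)|\le L_K\Bigl(\frac{|w-p|}{|q-p|}\Bigr)^{1/K}|\varphi(q)-\varphi(p)| .
\]
In particular $|\varphi(w)|\le L_K$ if $\varphi\in\mathcal F_K$ and $|w|\le1$.
\end{lemma}

\begin{proof}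
For $p\neq q$ the map
\begin{equation}\label{eq:rescale}
z\longmapsto\frac{\varphi(p+(q-p)z)-\varphi(p)}{\varphi(q)-\varphi(p)}
\end{equation}
belongs to $\mathcal F_K$. So we may assume $\varphi\in\mathcal F_K$, $p=0$, $q=1$, $0<|w|\le1$, and must show $|\varphi(w)|\le L_K|w|^{1/K}$. Let $m_K=\sup\{|\varphi(w)|:\varphi\in\mathcal F_K,\ |w|\le1\}$. It is finite by compactness, at least $1$, and nondecreasing in $K$. Put $L_K=32m_K$. If $|w|^{1/K}>\frac1{32}$, then $|\varphi(w)|\le m_K\le L_K|w|^{1/K}$. Let $|w|^{1/K}\le\frac1{32}$. The image of the ring $\{|w|<|z|<1\}$ has modulus at least $\frac1K\log\frac1{|w|}$ and separates $\{0,\varphi(w)\}$ from $\{1,\infty\}$. By (Q6), $|w|^{-1/K}\le16(1+1/|\varphi(w)|)$, so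
\[
\frac1{|\varphi(w)|}\ge\frac1{16}|w|^{-1/K}-1\ge\frac1{32}|w|^{-1/K}.\qedhere
\]
\end{proof}

The second lemma turns removability into a question on the size of images.

\begin{lemma}\label{lem:criterion}
If $E\subset\mathbb C$ is compact and $\mathcal H^1(\varphi(E))=0$ for every $K$-qc map $\varphi$, then $E$ is $K$-removable.
\end{lemma}

\begin{proof}
Let $f$ be bounded and $K$-quasiregular on $\mathbb C\setminus E$. Put $\mu=\bar\partial f/\partial f$ at the points of $\mathbb C\setminus E$ where $\partial f\ne0$, and $\mu=0$ elsewhere. Then $\|\mu\|_\infty\le k$, and $\bar\partial f=\mu\,\partial f$ almost everywhere off $E$, since $\bar\partial f=0$ at almost every point where $\partial f=0$. Let $\varphi$ be the $K$-qc map with coefficient $\mu$ from (Q2). By (Q4), $f\circ\varphi^{-1}$ is holomorphic and bounded on $\mathbb C\setminus\varphi(E)$. Since $\mathcal H^1(\varphi(E))=0$, it is constant by the theorems of Painlev\'e and Liouville.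
\end{proof}

\section{Chord sums and removable Cantor sets}\label{sec:chords}

We want sets $E\subset\mathbb R$ of large dimension all of whose $K$-qc images have zero length. The image $\varphi([0,1])$ of the whole segment has positive length, so we measure how fast the lengths of inscribed polygons can grow, and then remove enough from the segment to beat that growth. For $N\ge2$ put $x_j=j/N$ and
\[
M_N(K)=\sup_{\varphi\in\mathcal F_K}\ \sum_{j=1}^N|\varphi(x_j)-\varphi(x_{j-1})|,\qquad \beta_N(K)=\frac{\log M_N(K)}{\log N}.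
\]
We call the sum a \emph{chord sum}. The triangle inequality gives $M_N\ge1$ and Lemma~\ref{lem:holder} gives $M_N\le2NL_K$, so $0\le\beta_N<\infty$. By the rescaling \eqref{eq:rescale}, if $\varphi$ is any $K$-qc map and $[p,q]\subset\mathbb R$ is cut into $N$ equal parts, then the chord sum is at most $M_N|\varphi(q)-\varphi(p)|$. Cutting $[p,q]$ into $N$ equal parts, each of these into $N$ equal parts, and so on $n$ times, we find that
\begin{equation}\label{eq:submult}
\text{the chord sum over $N^n$ equal parts of $[p,q]$ is at most }M_N^n\,|\varphi(q)-\varphi(p)| .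
\end{equation}

\begin{proposition}\label{prop:cantor}
Let $K\ge1$ and $N\ge2$. For every $d$ with $0\le d<\frac1{1+K\beta_N(K)}$ there is a $K$-removable compact set $E\subset\mathbb R$ with $\dim E=d$. In particular $d_c(K)\ge\frac1{1+K\beta_N(K)}$.
\end{proposition}

The construction passes from an interval to its children in two moves. We cut the interval into $N^n$ equal parts, which multiplies the total chord length by at most $N^{n\beta_N}$. Then we shrink each part by a factor $\theta$, which multiplies each chord by at most $L_K\theta^{1/K}$. The dimension of the resulting Cantor set fixes $\theta$. The constant $L_K$ is paid once per generation, and this is why we cut into $N^n$ parts with $n$ large instead of $N$ parts.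

\begin{proof}
For $d=0$ take a point. Let $d>0$; then $d<1$. Fix $n\ge1$, to be chosen below, and put
\[
R=N^{-n},\qquad r=R^{1/d}<R,\qquad \theta=r/R=N^{-n(1/d-1)} .
\]
Let $\sigma_j(x)=rx+(j-1)R$ for $1\le j\le N^n$, and let $E\subset[0,1]$ be the attractor of these maps, the nonempty compact set with $E=\bigcup_j\sigma_j(E)$. The intervals $\sigma_j([0,1])$ are pairwise disjoint. By the Moran--Hutchinson theorem, $\dim E$ is then the solution $\alpha$ of $N^nr^\alpha=1$, and this solution is $d$.

Let $\varphi$ be $K$-qc. For a word $w=j_1\cdots j_m$ let $I_w=\sigma_{j_1}\circ\dots\circ\sigma_{j_m}([0,1])=[a_w,b_w]$, an interval of length $r^m$, and let $\ell(w)=|\varphi(b_w)-\varphi(a_w)|$. The points $p_i=a_w+iRr^m$, $0\le i\le N^n$, cut $I_w$ into $N^n$ equal parts. The child $I_{wj}$ has left endpoint $p_{j-1}$ and length $r^{m+1}=\theta(p_j-p_{j-1})$. Lemma~\ref{lem:holder} and \eqref{eq:submult} give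
\[
\sum_j\ell(wj)\le L_K\theta^{1/K}\sum_j|\varphi(p_j)-\varphi(p_{j-1})|\le L_K\theta^{1/K}M_N^n\,\ell(w)=L_KN^{-n\gamma}\ell(w),
\]
where $\gamma=\frac1K(\frac1d-1)-\beta_N$. The hypothesis on $d$ says exactly that $\gamma>0$. Choose $n$ with $L_KN^{-n\gamma}\le\frac12$; this choice, and hence $E$, does not depend on $\varphi$. By induction $\sum_{|w|=m}\ell(w)\le2^{-m}|\varphi(1)-\varphi(0)|$. By Lemma~\ref{lem:holder}, every point of $\varphi(I_w)$ lies within $L_K\ell(w)$ of $\varphi(a_w)$, so $\operatorname{diam}\varphi(I_w)\le2L_K\ell(w)$. The sets $\varphi(I_w)$, $|w|=m$, cover $\varphi(E)$, and the sum of their diameters tends to $0$ as $m\to\infty$. Hence $\mathcal H^1(\varphi(E))=0$, and Lemma~\ref{lem:criterion} applies.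
\end{proof}

For $K=1$ the family $\mathcal F_1$ consists of the identity, $\beta_N=0$, and the proposition gives removable sets of every dimension below $1$, as it should. From now on $K>1$, and the task is to bound $M_N(K)$.

\section{Chord sums to second order in $k$}\label{sec:expansion}

\subsection*{Two chords}
The case $N=2$ already shows why the loss is of order $k^2$. Let $\varphi\in\mathcal F_K$ and $\varphi(\frac12)=\frac12+\epsilon$. The chord sum is $|\frac12+\epsilon|+|\frac12-\epsilon|$. By the Cauchy--Schwarz inequality and the parallelogram law,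
\[
\bigl(|\tfrac12+\epsilon|+|\tfrac12-\epsilon|\bigr)^2\le2\bigl(|\tfrac12+\epsilon|^2+|\tfrac12-\epsilon|^2\bigr)=1+4|\epsilon|^2,
\]
so the chord sum is at most $1+2|\epsilon|^2$. To bound $\epsilon$, put $\mu=\mu_\varphi/k$ and take the family $\varphi_\lambda$ of (Q3); by uniqueness $\varphi=\varphi_k$. For $|\lambda|\le\frac12$ the map $\varphi_\lambda$ is $3$-qc, so $|\varphi_\lambda(\frac12)-\frac12|\le L_3+\frac12\le2L_3$. This function of $\lambda$ is holomorphic and vanishes at $0$, so the Schwarz lemma gives $|\epsilon|\le4L_3k$ for $k\le\frac12$. Therefore $M_2(K)\le1+32L_3^2k^2$. Since $K\le3$, Proposition~\ref{prop:cantor} gives removable sets of every dimension below $1-\frac{96L_3^2}{\log2}k^2$. For small $k$ this exceeds $1-k$, which is statement (iii) of the introduction.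

The midpoint does move to first order. The radial stretch $z\mapsto z|z|^{1/K-1}$ has Beltrami coefficient $-kz/\bar z$, and it sends $\frac12$ to $2^{-1/K}=\frac12+k\log2+O(k^2)$. But what one chord gains to first order the other loses, because the two chords are parallel when $k=0$ and the endpoints $0,1$ are fixed. This is where we use that $E$ lies on a line. The example also shows that the bound $2|\epsilon|^2$ is wasteful: for real $\epsilon\in[-\frac12,\frac12]$ the chord sum is exactly $1$. Only $\operatorname{Im}\epsilon$ should count. To reach the constant in front of $k^2$ we must keep this distinction, and we must let $N$ grow, so that errors bounded independently of $N$ disappear on division by $\log N$.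

\subsection*{The general expansion}
For a function $u$ on $[0,1]$ let $s_j(u)=N\bigl(u(x_j)-u(x_{j-1})\bigr)$ be its slope over the $j$th interval. With $a=a[\mu]$ as in (Q3), put
\[
V_N=\sup_{\|\mu\|_\infty\le1}\ \frac1N\sum_{j=1}^N s_j(\operatorname{Im}a[\mu])^2 .
\]
This is the largest mean square of the angles by which an infinitesimal deformation turns the $N$ chords.

\begin{lemma}\label{lem:expansion}
For each $N\ge2$ there are $C_N<\infty$ and $k_N>0$ such that
\[
M_N(K)\le1+\tfrac12V_Nk^2+C_Nk^3\qquad\text{for }0<k\le k_N .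
\]
\end{lemma}

\begin{proof}
Let $\varphi\in\mathcal F_K$, $\mu=\mu_\varphi/k$ and $\varphi=\varphi_k$ as above. For $x\in[0,1]$ and $|\lambda|\le\frac12$ we have $|\varphi_\lambda(x)|\le L_3$, so by Cauchy's estimates the $m$th Taylor coefficient of $\lambda\mapsto\varphi_\lambda(x)$ has modulus at most $2^mL_3$. Thus $|a(x)|\le2L_3$ and, for $k\le\frac14$,
\[
|\varphi(x)-x-ka(x)|\le L_3\sum_{m\ge2}(2k)^m\le8L_3k^2 .
\]
Define $\zeta_j$ by $s_j(\varphi)=1+\zeta_j$, and let $P=4L_3N$ and $k_N=\frac1{4P}$. Then $\zeta_j=ks_j(a)+e_j$ with $|s_j(a)|\le P$ and $|e_j|\le4Pk^2$. For $k\le k_N$ this gives $|\zeta_j|\le2Pk\le\frac12$ and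
\[
(\operatorname{Im}\zeta_j)^2\le k^2s_j(\operatorname{Im}a)^2+8P^2k^3+16P^2k^4\le k^2s_j(\operatorname{Im}a)^2+12P^2k^3 .
\]
The sum telescopes exactly: $\sum_j\zeta_j=N(\varphi(1)-\varphi(0))-N=0$. For $\zeta=\xi_1+i\xi_2$ with $|\zeta|\le\frac12$ we use $\sqrt{t^2+\xi_2^2}\le t+\frac{\xi_2^2}{2t}$ with $t=1+\xi_1$, and $\frac1{1+\xi_1}=1-\frac{\xi_1}{1+\xi_1}\le1+2|\xi_1|$, to get
\[
|1+\zeta|\le1+\xi_1+\tfrac12\xi_2^2+|\zeta|^3 .
\]
The chord sum of $\varphi$ is $\frac1N\sum_j|1+\zeta_j|$. The real parts of the $\zeta_j$ add up to zero, so it is at most $1+\frac12V_Nk^2+6P^2k^3+8P^3k^3$.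
\end{proof}

The second Taylor coefficient of $\varphi_\lambda$ plays no role: its real part disappears in the telescoping sum, and its imaginary part enters only at order $k^3$. The nonlinear problem has become the linear one of bounding $V_N$. An inequality $V_N\le2c\log N$ for a single $N$ will give $d_c(K)\ge1-ck^2-O(k^3)$.

\section{Localization to $\log N$ scales}\label{sec:local}

The slopes $s_j(\operatorname{Im}a)$ see the coefficient $\mu$ only at heights between $1/N$ and $1$ above or below the segment $[0,1]$, up to a bounded error: finer scales are averaged out by chords of length $1/N$, and coarser scales act almost affinely on $[0,1]$. The next lemma makes this precise. For a compact set $Q\subset\mathbb H$ and a bounded measurable function $\nu$ on $Q$ put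
\begin{equation}\label{eq:g}
g_\nu(w)=\frac1\pi\int_Q\frac{\nu(z)}{(z-w)^2}\,dA(z),\qquad w\in\mathbb C\setminus Q .
\end{equation}

\begin{lemma}\label{lem:local}
For every $\delta\in(0,1)$ there is $C_\delta<\infty$ with the following property. Let $N\ge2$, $Q=[-\delta,1+\delta]\times[\frac1N,1]$ and $\|\mu\|_\infty\le1$. Then there is a measurable function $\nu_0$ on $Q$ with $|\nu_0|\le1$ such that
\[
\Bigl(\frac1N\sum_{j=1}^Ns_j(\operatorname{Im}a[\mu])^2\Bigr)^{1/2}\le2\Bigl(\int_{\mathbb R}(\operatorname{Im}g_{\nu_0})^2\,dx\Bigr)^{1/2}+C_\delta .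
\]
\end{lemma}

\begin{proof}
\emph{Folding.} Let $v=\operatorname{Im}a$ on $[0,1]$. For real $x$ we have $\kappa_x(\bar z)=\overline{\kappa_x(z)}$, so
\[
a(x)=\int_{\mathbb H}\bigl[\mu(z)\kappa_x(z)+\mu(\bar z)\overline{\kappa_x(z)}\bigr]dA(z).
\]
The imaginary part of the second term is minus that of $\overline{\mu(\bar z)}\kappa_x(z)$. Hence
\[
v(x)=2\operatorname{Im}\int_{\mathbb H}\nu\,\kappa_x\,dA,\qquad \nu(z)=\tfrac12\bigl(\mu(z)-\overline{\mu(\bar z)}\bigr),\qquad|\nu|\le1 .
\]
Write $\nu=\nu_0+\nu_1+\nu_2$, where $\nu_0$, $\nu_1$, $\nu_2$ are the restrictions of $\nu$ to $Q$, to the thin strip $[-\delta,1+\delta]\times(0,\frac1N)$, and to the rest of $\mathbb H$. Let $v_i(x)=2\operatorname{Im}\int\nu_i\kappa_x\,dA$, so that $s_j(v)=s_j(v_0)+s_j(v_1)+s_j(v_2)$.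

\emph{The far part.} A point of $\mathbb H$ where $\nu_2\neq0$ has $y>1$ or real part outside $[-\delta,1+\delta]$, so its distance from $[0,1]$ is at least $\delta$. There the first two $x$-derivatives of $\kappa_x(z)$ are bounded and $O(|z|^{-3})$, uniformly in $x\in[0,1]$, so we may differentiate under the integral. Since $\partial_x^2\kappa_x(z)=\frac2\pi(x-z)^{-3}$,
\[
|v_2''(x)|\le\frac4\pi\int_{|z-x|\ge\delta}\frac{dA(z)}{|z-x|^3}=\frac8\delta,\qquad x\in[0,1].
\]
Also $v_2(0)=v_2(1)=0$, because $\kappa_0=\kappa_1=0$. By Rolle's theorem $v_2'$ has a zero in $[0,1]$, so $|v_2'|\le8/\delta$ on $[0,1]$ and $|s_j(v_2)|\le8/\delta$. The margin $\delta$ is there to make this bound finite.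

\emph{Removing the normalization.} For $i=0,1$ the function $\nu_i$ vanishes outside $\{|z|\le3\}$, so the three terms in \eqref{eq:kernel} can be integrated separately. We get $v_i=w_i+{}$(affine function), where
\[
w_i(x)=\frac2\pi\operatorname{Im}\int\frac{\nu_i(z)}{x-z}\,dA(z),
\]
and the slope of the affine function is at most $c_0=\frac2\pi\int_{|z|\le3}\frac{dA}{|z||z-1|}<\infty$ in absolute value. So $|s_j(v_i)-s_j(w_i)|\le c_0$.

\emph{The thin strip.} Since $N\bigl|\frac1{x_j-z}-\frac1{x_{j-1}-z}\bigr|=\frac1{|z-x_j||z-x_{j-1}|}$, the substitution $z=x_{j-1}+\zeta/N$ gives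
\[
|s_j(w_1)|\le\frac2\pi\int_{0<y<1/N}\frac{dA(z)}{|z-x_j||z-x_{j-1}|}=\frac2\pi\int_{0<\operatorname{Im}\zeta<1}\frac{dA(\zeta)}{|\zeta||\zeta-1|}=:c_1 .
\]
The constant $c_1$ is finite: the poles are simple, and the integrand is $O(|\operatorname{Re}\zeta|^{-2})$ along the strip.

\emph{The main part.} The function $w_0$ is smooth on $\mathbb R$ with $w_0'=-2\operatorname{Im}g_{\nu_0}$. The Cauchy--Schwarz inequality gives $s_j(w_0)^2\le N\int_{x_{j-1}}^{x_j}(w_0')^2\,dx$, hence
\[
\frac1N\sum_js_j(w_0)^2\le\int_0^1(w_0')^2\,dx\le4\int_{\mathbb R}(\operatorname{Im}g_{\nu_0})^2\,dx .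
\]
We have shown $|s_j(v)-s_j(w_0)|\le C_\delta:=2c_0+c_1+8/\delta$ for all $j$, and the triangle inequality in $\ell^2$ finishes the proof.
\end{proof}

\section{The energy estimate and the proof of Theorem~\ref{thm:small}}\label{sec:energy}

It remains to bound a quadratic functional of $\nu_0$ under the constraint $|\nu_0|\le1$. We pair $g_{\nu_0}$ with itself. This expresses its $L^2$ norm through a holomorphic function $h$ on $\mathbb H$ in two ways, once as an $L^1$ quantity and once as a weighted $L^2$ quantity.

\begin{lemma}\label{lem:energy}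
Let $Q\subset\mathbb H$ be compact, let $\nu$ be measurable on $Q$ with $|\nu|\le1$, let $g=g_\nu$ and $J=\int_{\mathbb R}|g|^2\,dx$. Then
\begin{enumerate}
\item[(a)] $\int_{\mathbb R}(\operatorname{Im}g)^2\,dx=\frac12J$;
\item[(b)] there is a holomorphic function $h$ on $\mathbb H$ with $\int_Q|h|\,dA\ge J$ and $\int_{\mathbb H}y|h|^2\,dA=J$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $y_0=\min_Qy>0$. The function $g$ is holomorphic in $\{\operatorname{Im}w<y_0\}$ and $g(w)=O(|w|^{-2})$ as $w\to\infty$.

(a) Cauchy's theorem on large half-discs in the lower half-plane gives $\int_{\mathbb R}g^2\,dx=0$. The real part of this identity says $\int_{\mathbb R}(\operatorname{Re}g)^2\,dx=\int_{\mathbb R}(\operatorname{Im}g)^2\,dx$, and the two integrals add up to $J$.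

(b) Let $G(z)=\overline{g(\bar z)}$ and $h=2G'$. The function $G$ is holomorphic in $\{\operatorname{Im}z>-y_0\}$, is $O(|z|^{-2})$ at infinity, and equals $\bar g$ on $\mathbb R$. Cauchy's formula on large half-discs in $\mathbb H$ gives $\int_{\mathbb R}G(x)(x-z)^{-2}\,dx=2\pi iG'(z)$ for $z\in\mathbb H$. Since $G$ is bounded on $\mathbb R$ and $\int_{\mathbb R}|x-z|^{-2}dx=\pi/\operatorname{Im}z\le\pi/y_0$ for $z\in Q$, Fubini's theorem applies:
\[
J=\int_{\mathbb R}g\,G\,dx=\frac1\pi\int_Q\nu(z)\int_{\mathbb R}\frac{G(x)}{(x-z)^2}\,dx\,dA(z)=i\int_Q\nu h\,dA .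
\]
Hence $J\le\int_Q|h|\,dA$. This is the only place where $|\nu|\le1$ is used.

For the second identity we compute the Fourier transform of $G$. We have $G(z)=\frac1\pi\int_Q\overline{\nu(\zeta)}(z-\bar\zeta)^{-2}dA(\zeta)$, and $\omega^{-2}=-\int_0^\infty\xi e^{i\xi\omega}d\xi$ when $\operatorname{Im}\omega>0$. So for $\operatorname{Im}z\ge0$
\[
G(z)=\int_0^\infty\Phi(\xi)e^{i\xi z}\,d\xi,\qquad\Phi(\xi)=-\frac\xi\pi\int_Q\overline{\nu(\zeta)}\,e^{-i\xi\bar\zeta}\,dA(\zeta),
\]
and $|\Phi(\xi)|\le\frac1\pi\operatorname{area}(Q)\,\xi e^{-\xi y_0}$. Plancherel's theorem, applied to $G$ on $\mathbb R$ and to $G'(x+iy)=\int_0^\infty i\xi\Phi(\xi)e^{-\xi y}e^{i\xi x}d\xi$ on horizontal lines, gives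
\[
J=2\pi\int_0^\infty|\Phi|^2d\xi,\qquad \int_{\mathbb R}|G'(x+iy)|^2dx=2\pi\int_0^\infty\xi^2e^{-2\xi y}|\Phi(\xi)|^2d\xi .
\]
Multiply the second identity by $4y$ and integrate over $y>0$. Since $\int_0^\infty4y\,\xi^2e^{-2\xi y}dy=1$ for $\xi>0$, we obtain $\int_{\mathbb H}y|h|^2dA=J$.
\end{proof}

Here the conjectured constant appears. By (b) and the Cauchy--Schwarz inequality,
\[
J\le\int_Q|h|\,dA\le\Bigl(\int_Qy|h|^2dA\Bigr)^{1/2}\Bigl(\int_Q\frac{dA}y\Bigr)^{1/2}\le J^{1/2}\Bigl(\int_Q\frac{dA}y\Bigr)^{1/2}.
\]
For the rectangle of Lemma~\ref{lem:local} this gives $J\le(1+2\delta)\log N$, and with (a) it gives $V_N\le(2+o(1))\log N$. This is the case $c\approx1$, that is, the dimension $1-k^2$ to leading order; without the factor $\frac12$ in (a) we would only reach $c\approx2$. Near equality in the chain requires $y|h|$ to be close to $1$ on $Q$ in the mean. To measure the defect, expand the square and use (b):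
\begin{equation}\label{eq:defect}
\int_Q(y|h|-1)^2\frac{dA}y=\int_Qy|h|^2dA-2\int_Q|h|\,dA+\int_Q\frac{dA}y\le\int_Q\frac{dA}y-J .
\end{equation}
The left side is the quantity in \eqref{eq:rho}. To improve the constant we need it to be at least a fixed positive multiple of $\log N$, that is, a definite loss at every scale. A compactness argument gives a loss on one rectangle, and the invariance of the functional under dilations and horizontal translations spreads it over all scales.

\begin{lemma}\label{lem:rho}
We have $\rho_1>0$, and $\rho_n\to\rho$ as $n\to\infty$.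
\end{lemma}

\begin{proof}
Suppose $\rho_1=0$, and take $h_m$ holomorphic in the interior of $S_1$ with $\int_{S_1}(y|h_m|-1)^2dA/y\to0$. On $S_1$ we have $\frac12\le y\le1$, so the $h_m$ are bounded in $L^2(S_1)$. By the mean value property they are then uniformly bounded on compact subsets of the interior, and by Montel's theorem a subsequence converges locally uniformly to a holomorphic function $h$. Fatou's lemma gives $y|h|=1$ almost everywhere, hence everywhere by continuity. So $h$ has no zeros, and $\log|h|=-\log y$ is harmonic. But $\Delta(-\log y)=y^{-2}\ne0$. Hence $\rho_1>0$.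

For the limit we show that $n\rho_n$ is superadditive. The rectangle $S_{n+m}$ is the union of $S_n$ and the $2^n$ rectangles $2^{-n}(l+S_m)$, $0\le l<2^n$, which tile $[0,1]\times[2^{-n-m},2^{-n}]$; all interiors are disjoint. Let $h$ be holomorphic in the interior of $S_{n+m}$ and put $h_l(\zeta)=2^{-n}h(2^{-n}(l+\zeta))$, which is holomorphic in the interior of $S_m$. With $z=2^{-n}(l+\zeta)$ we have $y|h(z)|=\operatorname{Im}\zeta\,|h_l(\zeta)|$ and $dA(z)/y=2^{-n}dA(\zeta)/\operatorname{Im}\zeta$. So each small rectangle contributes at least $2^{-n}m\rho_m\log2$ to the integral over $S_{n+m}$, and $S_n$ contributes at least $n\rho_n\log2$. Thus $(n+m)\rho_{n+m}\ge n\rho_n+m\rho_m$. Fekete's lemma states that $t_n/n\to\sup_nt_n/n$ for every real sequence with $t_{n+m}\ge t_n+t_m$; we apply it to $t_n=n\rho_n$.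
\end{proof}

\begin{remark}
The number $\rho_1$ is small. For the constant function $h=t>0$ the integral over $S_1$ is $\frac38t^2-t+\log2$, which equals $\log2-\frac23$ at $t=\frac43$. Hence $\rho_1\le1-\frac2{3\log2}<0.04$. Holomorphy is all that keeps $\rho_n$ positive: for smooth $h$ the choice $h=1/y$ makes the integral vanish.
\end{remark}

\begin{proposition}\label{prop:VN}
For $0<\delta<1$, $n\ge1$ and $N=2^n$,
\[
V_N^{1/2}\le\bigl(2(1+2\delta-\rho_n)\log N\bigr)^{1/2}+C_\delta .
\]
Consequently $\limsup_{n\to\infty}\dfrac{V_{2^n}}{2\log2^n}\le1-\rho$.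
\end{proposition}

\begin{proof}
Let $\|\mu\|_\infty\le1$, take $Q$ and $\nu_0$ from Lemma~\ref{lem:local}, and take $J$ and $h$ from Lemma~\ref{lem:energy} for $\nu=\nu_0$. We have $\int_QdA/y=(1+2\delta)\log N$. Since $S_n\subset Q$, the left side of \eqref{eq:defect} is at least $\rho_n\,n\log2=\rho_n\log N$. Therefore $J\le(1+2\delta-\rho_n)\log N$. By Lemma~\ref{lem:energy}(a) the right side in Lemma~\ref{lem:local} equals $(2J)^{1/2}+C_\delta$, and the first claim follows. Divide it by $(2\log N)^{1/2}$ and let $n\to\infty$. Since $C_\delta$ does not depend on $n$ and $\rho_n\to\rho$, the upper limit is at most $1+2\delta-\rho$. Now let $\delta\to0$.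
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:small}]
By Lemma~\ref{lem:rho}, $\rho\ge\rho_1>0$. Let $c>1-\rho$. By Proposition~\ref{prop:VN} there is $N=2^n$ with $V_N\le2c\log N$; fix it. Put $k_0=\min\{k_N,\frac12\}$ and let $0<k<k_0$. Lemma~\ref{lem:expansion} and $\log(1+t)\le t$ give
\[
\beta_N(K)\le ck^2+C'k^3,\qquad C'=C_N/\log N .
\]
Since $K=1+\frac{2k}{1-k}\le1+4k\le3$, we get $K\beta_N(K)\le ck^2+Ck^3$ with $C=4c+3C'$, and so
\[
\frac1{1+K\beta_N(K)}\ge1-K\beta_N(K)\ge1-ck^2-Ck^3 .
\]
Proposition~\ref{prop:cantor} now provides the removable sets and the lower bound for $d_c(K)$. It follows that $\bigl(d_c(K)-(1-k^2)\bigr)/k^2\ge1-c-Ck$ for $0<k<k_0$, so the lower limit is at least $1-c$ for every $c>1-\rho$, and hence at least $\rho$. Explicitly, choose $c\in(1-\rho,1)$; then $d_c(K)>1-k^2$ whenever $0<k<\min\{k_0,(1-c)/C\}$.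
\end{proof}

\section{A bound for every $K>1$}\label{sec:allK}

For large $k$ the Taylor expansion is of no use, but the holomorphic family $\varphi_\lambda$ still exists on the whole disc. At $\lambda=0$ the chords have total length $1$, and for every $\lambda$ the sum of their \emph{squares} is bounded for reasons of area. Harnack's inequality interpolates between these two facts. To obtain $k^2$ rather than $k$ we need a substitute for the first-order cancellation. The folding step in Lemma~\ref{lem:local} suggests one: only the part $\frac12(\mu(z)-\overline{\mu(\bar z)})$ of the coefficient moves points off the real line. The following symmetrization, after Smirnov, is the nonlinear form of this observation. It splits off a factor that preserves $\mathbb R$ and leaves a factor whose coefficient is antisymmetric.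

\begin{lemma}\label{lem:sym}
Every $\varphi\in\mathcal F_K$ can be written as $\varphi=\psi\circ\eta$ with $\psi,\eta\in\mathcal F_K$, where $\eta$ maps $\mathbb R$ increasingly onto $\mathbb R$ and $\mu_\psi(\bar\zeta)=-\overline{\mu_\psi(\zeta)}$ for almost every $\zeta$.
\end{lemma}

\begin{proof}
We use the hyperbolic distance on $\mathbb D$, normalized by $\operatorname{dist}(0,w)=\log\frac{1+|w|}{1-|w|}$. It is invariant under conformal automorphisms of $\mathbb D$ and under conjugation. Any two points have a unique midpoint, which depends continuously on them, and balls are geodesically convex. The disc $\{|w|\le k\}$ is the ball of radius $\log K$ about $0$.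

Let $\mu=\mu_\varphi$, $\mu^*(z)=\overline{\mu(\bar z)}$, and let $\nu(z)$ be the midpoint of $\mu(z)$ and $\mu^*(z)$. Then $\nu$ is measurable, and $|\nu|\le k$ by convexity. The pair $\{\mu(\bar z),\mu^*(\bar z)\}$ is the conjugate of the pair $\{\mu^*(z),\mu(z)\}$, so $\nu(\bar z)=\overline{\nu(z)}$. Let $\eta\in\mathcal F_K$ have coefficient $\nu$. By (Q1) the normalized map $z\mapsto\overline{\eta(\bar z)}$ has the same coefficient, so $\eta(\bar z)=\overline{\eta(z)}$ by (Q2). A homeomorphism that commutes with conjugation maps the fixed set $\mathbb R$ onto itself, and $\eta|_{\mathbb R}$ is increasing because $\eta(0)=0<1=\eta(1)$.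

Let $\psi=\varphi\circ\eta^{-1}$, a normalized qc map. By (Q5),
\[
\mu_\psi(\eta(z))=T_z(\mu(z))\,\frac{\partial\eta(z)}{\overline{\partial\eta(z)}},\qquad T_z(w)=\frac{w-\nu(z)}{1-\overline{\nu(z)}\,w},
\]
for almost every $z$, and $\eta$ preserves null sets. The isometry $T_z$ sends the midpoint $\nu(z)$ to $0$. Geodesics through $0$ are diameters, so $T_z(\mu^*(z))=-T_z(\mu(z))$. Moreover
\[
\operatorname{dist}\bigl(0,T_z(\mu(z))\bigr)=\tfrac12\operatorname{dist}\bigl(\mu(z),\mu^*(z)\bigr)\le\tfrac12(\log K+\log K)=\log K,
\]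
so $|\mu_\psi|\le k$ and $\psi\in\mathcal F_K$. Finally, $\nu(\bar z)=\overline{\nu(z)}$ gives $T_{\bar z}(w)=\overline{T_z(\bar w)}$, so $T_{\bar z}(\mu(\bar z))=\overline{T_z(\mu^*(z))}=-\overline{T_z(\mu(z))}$, and the symmetry of $\eta$ gives $\partial\eta(\bar z)=\overline{\partial\eta(z)}$. Therefore
\[
\mu_\psi\bigl(\overline{\eta(z)}\bigr)=\mu_\psi(\eta(\bar z))=-\overline{T_z(\mu(z))}\;\frac{\overline{\partial\eta(z)}}{\partial\eta(z)}=-\overline{\mu_\psi(\eta(z))}.\qedhere
\]
\end{proof}

The price of the factorization is that the division points $\eta(j/N)$ are no longer equally spaced. The argument below does not need equal spacing; it uses only that there are $N$ intervals of total length $1$. Sums of chords are not harmonic in $\lambda$, but logarithms of single chords are. The bridge between the two is Jensen's inequality in the following form: if $b_1,\dots,b_N>0$ and $p_1,\dots,p_N>0$ with $\sum_jp_j=1$, then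
\begin{equation}\label{eq:jensen}
\sum_jp_j\log\frac{b_j}{p_j}\le\log\sum_jb_j,\qquad\text{with equality if }p_j=\frac{b_j}{\sum_ib_i}\text{ for all }j .
\end{equation}

\begin{proposition}\label{prop:harnack}
Let $K>1$, $s\in(k,1)$, $K_s=\frac{1+s}{1-s}$ and $\gamma_s=\log(2L_{K_s}^2)>0$. Then
\[
M_N(K)\le e^{\gamma_s}N^{k^2/(s^2+k^2)}\qquad\text{for all }N\ge2 .
\]
\end{proposition}

\begin{proof}
Let $\varphi\in\mathcal F_K$, write $\varphi=\psi\circ\eta$ as in Lemma~\ref{lem:sym}, and put $t_j=\eta(j/N)$. Then $0=t_0<t_1<\dots<t_N=1$ and $\varphi(j/N)=\psi(t_j)$.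

\emph{The holomorphic family.} Let $\tau=\mu_\psi/k$ and let $\psi_\lambda$, $\lambda\in\mathbb D$, be the normalized qc map with coefficient $\lambda\tau$. Then $\psi_k=\psi$ and $\psi_0$ is the identity. Put $\ell_j(\lambda)=|\psi_\lambda(t_j)-\psi_\lambda(t_{j-1})|$, so that $\sum_j\ell_j(k)$ is the chord sum of $\varphi$ and $\sum_j\ell_j(0)=1$. The function $\lambda\mapsto\psi_\lambda(t_j)-\psi_\lambda(t_{j-1})$ is holomorphic by (Q3) and has no zeros since $\psi_\lambda$ is injective. So $\log\ell_j$ is harmonic in $\mathbb D$. The map $z\mapsto\overline{\psi_\lambda(\bar z)}$ has coefficient $\bar\lambda\,\overline{\tau(\bar z)}=-\bar\lambda\tau(z)$, so it equals $\psi_{-\bar\lambda}$. At the real points $t_j$ this gives $\psi_{-\bar\lambda}(t_j)=\overline{\psi_\lambda(t_j)}$, and in particular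
\begin{equation}\label{eq:even}
\ell_j(-k)=\ell_j(k).
\end{equation}

\emph{The area bound.} Let $|\lambda|<s$ and $L=L_{K_s}$; the map $\psi_\lambda$ is $K_s$-qc. Let $B_j$ be the open disc with diameter $[t_{j-1},t_j]$ and center $m_j$. For one of the endpoints $t\in\{t_{j-1},t_j\}$ we have $|\psi_\lambda(t)-\psi_\lambda(m_j)|\ge\frac12\ell_j(\lambda)$. For $z\in\partial B_j$ we have $|t-m_j|=|z-m_j|$, so Lemma~\ref{lem:holder} gives $\frac12\ell_j(\lambda)\le L|\psi_\lambda(z)-\psi_\lambda(m_j)|$. Thus the open disc of radius $\ell_j(\lambda)/(2L)$ about $\psi_\lambda(m_j)$ does not meet $\psi_\lambda(\partial B_j)$, the boundary of the open set $\psi_\lambda(B_j)$. Being connected and containing a point of $\psi_\lambda(B_j)$, it lies in $\psi_\lambda(B_j)$. The discs $B_j$ are disjoint and lie in $\{|z|\le1\}$, so the sets $\psi_\lambda(B_j)$ are disjoint and lie in $\{|w|\le L\}$. Comparing areas,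
\begin{equation}\label{eq:area}
\sum_j\ell_j(\lambda)^2\le4L^4=e^{2\gamma_s},\qquad|\lambda|<s .
\end{equation}

\emph{Harnack's inequality.} Let $p_j=\ell_j(k)/\sum_i\ell_i(k)$; these weights are fixed and do not vary with $\lambda$. Put
\[
H=-\sum_jp_j\log p_j,\qquad\Lambda(\lambda)=-\sum_jp_j\log\ell_j(\lambda).
\]
We apply \eqref{eq:jensen} four times. With $b_j=1$ it gives $H\le\log N$. With $b_j=\ell_j(0)$ it gives $H-\Lambda(0)\le0$ (Gibbs' inequality). With $b_j=\ell_j(\lambda)^2$ and \eqref{eq:area} it gives $H-2\Lambda(\lambda)\le2\gamma_s$ for $|\lambda|<s$. With $b_j=\ell_j(k)$ the equality case gives $H-\Lambda(k)=\log\sum_j\ell_j(k)$, the quantity to be bounded.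

So $u=\Lambda-\frac12H+\gamma_s$ is harmonic and nonnegative in $\{|\lambda|<s\}$, with $u(0)\ge\frac12H$, and $u(-k)=u(k)$ by \eqref{eq:even}. Write $u=\operatorname{Re}F$ with $F$ holomorphic. The even part $\frac12(F(\lambda)+F(-\lambda))$ is a power series in $\lambda^2$, so there is a harmonic function $U$ on $\{|\zeta|<s^2\}$ with
\[
U(\lambda^2)=\tfrac12\bigl(u(\lambda)+u(-\lambda)\bigr).
\]
It is nonnegative, $U(0)=u(0)$, and $U(k^2)=u(k)$. Harnack's inequality for a nonnegative harmonic function on a disc of radius $R_0$ about $0$ states that $U(\zeta)\ge\frac{R_0-|\zeta|}{R_0+|\zeta|}U(0)$. With $R_0=s^2$ and $\zeta=k^2$ it gives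
\[
u(k)\ge q\,u(0)\ge\tfrac q2H,\qquad q=\frac{s^2-k^2}{s^2+k^2}.
\]
Hence $\Lambda(k)\ge\frac{1+q}2H-\gamma_s$, and
\[
\log\sum_j\ell_j(k)=H-\Lambda(k)\le\frac{1-q}2H+\gamma_s\le\frac{k^2}{s^2+k^2}\log N+\gamma_s .\qedhere
\]
\end{proof}

\begin{remark}
The symmetry \eqref{eq:even} is the whole gain. Without it, the argument runs with $\varphi$ in place of $\psi$ and Harnack's inequality applied to $u$ itself. Then $q=\frac{s-k}{s+k}$, the exponent of $N$ is $\frac k{s+k}$, and in the limit $s\to1$ Proposition~\ref{prop:cantor} yields dimensions below $\bigl(1+K\frac k{1+k}\bigr)^{-1}=\bigl(1+\frac k{1-k}\bigr)^{-1}=1-k=\frac2{K+1}$. This is the first critical dimension, and nothing is gained over (i).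
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:all}]
Let $0\le d<\bigl(1+K\frac{k^2}{1+k^2}\bigr)^{-1}$. Choose $s\in(k,1)$ so close to $1$ that $d<\bigl(1+K\frac{k^2}{s^2+k^2}\bigr)^{-1}$. By Proposition~\ref{prop:harnack}, $\beta_N(K)\le\frac{k^2}{s^2+k^2}+\frac{\gamma_s}{\log N}$ with $\gamma_s$ independent of $N$. So $d<\frac1{1+K\beta_N(K)}$ for large $N$, and Proposition~\ref{prop:cantor} gives the set $E$.

For the closed form, $\frac{k^2}{1+k^2}=\frac{(K-1)^2}{(K+1)^2+(K-1)^2}=\frac{(K-1)^2}{2(K^2+1)}$, so
\[
1+K\frac{k^2}{1+k^2}=\frac{2K^2+2+K(K-1)^2}{2(K^2+1)}=\frac{K^3+K+2}{2(K^2+1)}=\frac{(K+1)(K^2-K+2)}{2(K^2+1)} .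
\]
The reciprocal is $\frac2{K+1}\cdot\frac{K^2+1}{K^2-K+2}$, and $K^2+1>K^2-K+2$ exactly when $K>1$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Ahl}
Ahlfors, \emph{Lectures on Quasiconformal Mappings}.

\bibitem{IPR}
\emph{Improved Painlev\'e Removability For Bounded Planar Quasiregular Mappings},
\texttt{http://mat.uab.es/\textasciitilde albertcp/arxius/contemporary.pdf}.

\end{thebibliography}
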